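# One-step two-cardinal transfer fails at singular cardinals

## Theorem A: a theory that cannot move up one cardinal

**Theorem A (ZFC).** Let $\alpha$ be a singular strong limit cardinal (under the GCH: any singular cardinal) and let $\gamma\ge 2^{\alpha^+}$ (under the GCH: $\gamma\ge\alpha^{++}$). There are a first-order language with $\gamma$ symbols, among them a distinguished one-placed relation symbol $V$, and a complete theory $T$ in it such that $T$ admits $(\alpha^+,\alpha)$, but every model $\mathfrak B$ of $T$ with $|V^{\mathfrak B}|\le\alpha^+$ has $|B|\le\alpha^+$. In particular $T$ does not admit $(\alpha^{++},\alpha^+)$.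

Let us read this slowly. For infinite cardinals $\lambda\ge\mu$, a theory $T$ *admits the pair* $(\lambda,\mu)$ if it has a model $\mathfrak A=\langle A,V,\dots\rangle$ with $|A|=\lambda$ and $|V|=\mu$. So a model carries two cardinals: the size of the whole universe and the size of one named subset. To admit $(\alpha^+,\alpha)$ is to have a model in which the named subset is exactly one cardinal smaller than the universe. The question is whether such a gap of one cardinal can be moved up by one cardinal:

*Assume the GCH. For every language with $\gamma>\omega$ symbols and every infinite $\alpha$, with no restriction on the relative sizes of $\alpha$ and $\gamma$, does every theory that admits $(\alpha^+,\alpha)$ also admit $(\alpha^{++},\alpha^+)$?*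

Chang–Keisler records this as an open problem. It stands next to their Exercise 7.2.17: under the GCH, for every such language and every infinite $\alpha$, again with no assumption on $\alpha$ and $\gamma$, a theory that admits $(\alpha^+,\alpha)$ admits $(\alpha^{+++},\alpha^{++})$. So the gap can always be moved up by two cardinals.

Theorem A answers the question in the negative. A cardinal $\alpha$ is *strong limit* if $2^\nu<\alpha$ for every cardinal $\nu<\alpha$. Under the GCH a singular $\alpha$ is strong limit: it is a limit cardinal, so for infinite $\nu<\alpha$ we have $2^\nu=\nu^+<\alpha$. Also $2^{\alpha^+}=\alpha^{++}$ under the GCH, which explains the parentheses in the theorem. The smallest instance is $\alpha=\aleph_\omega$, $\gamma=\aleph_{\omega+2}$: there is a theory that admits $(\aleph_{\omega+1},\aleph_\omega)$ but not $(\aleph_{\omega+2},\aleph_{\omega+1})$. By Exercise 7.2.17 the same theory does admit $(\aleph_{\omega+3},\aleph_{\omega+2})$. Hence under the GCH the two-step transfer cannot be improved to one step in general.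

The language is large compared with $\alpha$, and the theorem says nothing about smaller $\gamma$. Later we shall state a second theorem (Theorem B), which under the GCH says exactly for which $\alpha$ the transfer holds for all languages.

Throughout, $\alpha$ is an infinite cardinal and $\kappa=\alpha^+$. We use freely that $\kappa$ is regular, and that for each $\zeta<\kappa$ there is an injection $\zeta\to\alpha$.

## Small theories, and the theory $T_\alpha$ that names everything

Two small cases show what a theory can and cannot do.

*Only $V$.* If the language contains just $V$, the structures $(\alpha^+,\alpha)$ and $(\alpha^{++},\alpha^+)$ satisfy the same sentences. In both, $V$ and its complement are infinite, and in the Ehrenfeucht–Fraïssé game of any finite length the second player only has to respect equality and membership in $V$. So the transfer holds.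

*An order with small initial segments.* Add a binary symbol $<$ and a ternary symbol $E$. Let $T$ say that $<$ is a linear order and that for each $x$ the relation $E(x,\cdot,\cdot)$ is the graph of an injection of $\{y:y<x\}$ into $V$. The structure $(\kappa,\alpha,<,E)$, with $E$ coding chosen injections $\zeta\to\alpha$, is a model. So is the analogous structure on $\alpha^{++}$ with $V=\alpha^+$, so the transfer holds again. But now consider any model $\mathfrak B$ with $|V^{\mathfrak B}|=\lambda$ infinite: every proper initial segment of $B$ has size $\le\lambda$. I claim $|B|\le\lambda^+$. Suppose $|B|>\lambda^+$. Build $b_i$ ($i<\lambda^+$) increasing: for $i<\lambda^+$ the set $\bigcup_{j<i}\{x:x\le b_j\}$ has size $\le\lambda$, so some $b_i$ lies outside it, that is, above all earlier $b_j$. If the $b_i$ are cofinal, then $B$ is a union of $\lambda^+$ sets of size $\le\lambda$, so $|B|\le\lambda^+$. If some $b$ is above all of them, then $\{x:x<b\}$ has size $\ge\lambda^+$. Both are impossible. So a theory can bound $|B|$ in terms of $|V|$: it can prevent the gap from growing beyond one.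

To defeat the transfer we want a theory that knows as much as possible. Let $\mathfrak A_\alpha$ have universe $\kappa=\alpha^+$, with $V=\alpha\subseteq\kappa$ and a relation symbol $R_X$ for every $X\subseteq\kappa^n$, $1\le n<\omega$. The language has $2^\kappa$ symbols. Put $T_\alpha=\mathrm{Th}(\mathfrak A_\alpha)$. It is complete, and it admits $(\alpha^+,\alpha)$, as $\mathfrak A_\alpha$ itself shows.

In a model $\mathfrak B$ of $T_\alpha$ every object attached to $\kappa$ has a shadow. For $\xi<\kappa$ let $\xi^B$ be the unique element satisfying $R_{\{\xi\}}$. Let $<^B$ be the interpretation of the order of $\kappa$; it is a linear order. A function $f$ from a subset of $\kappa$ to $\kappa$ is interpreted through its graph, and $f^B$ is a function because $T_\alpha$ says so.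

## A model with small $V$ yields an ultrafilter

**Definition.** An ultrafilter $U$ on $\kappa$ is *uniform* if it contains every final segment $(\xi,\kappa)$, $\xi<\kappa$. "A.e." means "on a set in $U$". $\alpha^\kappa/U$ is the set of functions $\kappa\to\alpha$ modulo a.e. equality, and $\kappa^\kappa/U$ is defined in the same way.

A principal ultrafilter is not uniform. Uniform ultrafilters exist because the final segments have the finite intersection property. Since a subset of $\kappa$ has size $\le\alpha$ exactly when it is bounded, $U$ is uniform iff all its members have size $\kappa$. For functions $f,g:\kappa\to\kappa$ exactly one of $f<g$, $f=g$, $f>g$ holds a.e., so $\kappa^\kappa/U$ is linearly ordered.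

**Lemma 1.** Suppose $\mathfrak B\models T_\alpha$, $|V^{\mathfrak B}|\le\alpha^+$ and $|B|>\alpha^+$. Then there is a uniform ultrafilter $U$ on $\kappa$ with $|\alpha^\kappa/U|\le\alpha^+$.

*Proof.* **Step 1: find an element above all $\xi^B$.** For each $\xi<\kappa$ fix an injection $e_\xi:\xi\to\alpha$. That $e_\xi$ is an injection of $\{x:x<\xi\}$ into $V$ is a sentence of $T_\alpha$, so $e_\xi^B$ injects $\{x:x<^B\xi^B\}$ into $V^{\mathfrak B}$. Hence this set has size $\le\alpha^+$. If every $b\in B$ satisfied $b<^B\xi^B$ for some $\xi<\kappa$, then $|B|\le\alpha^+\cdot\alpha^+=\alpha^+$, a contradiction. So some $b$ is not below any $\xi^B$. By linearity $b\ge^B(\xi+1)^B>^B\xi^B$ for all $\xi<\kappa$. Fix this $b$.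

**Step 2: read off the ultrafilter.** Put $U=\{X\subseteq\kappa:\mathfrak B\models R_X(b)\}$. The theory $T_\alpha$ says that $R_{X\cap Y}$ is the conjunction of $R_X$ and $R_Y$, that $R_{\kappa\setminus X}$ is the negation of $R_X$, that $R_\emptyset$ is empty, and that $R_X\subseteq R_Y$ when $X\subseteq Y$. So $U$ is an ultrafilter. It also says $\forall x\,(R_{(\xi,\kappa)}(x)\leftrightarrow\xi<x)$, and $\xi^B<^Bb$, so $(\xi,\kappa)\in U$ for all $\xi<\kappa$. Thus $U$ is uniform.

**Step 3: count functions by evaluating them at $b$.** For $f:\kappa\to\alpha$ we have $f^B(b)\in V^{\mathfrak B}$. For $f,g:\kappa\to\alpha$ let $X=\{\zeta:f(\zeta)=g(\zeta)\}$. The theory says $\forall x\,(f(x)=g(x)\leftrightarrow R_X(x))$, so $f^B(b)=g^B(b)$ iff $X\in U$. Hence $[f]\mapsto f^B(b)$ is a well-defined injection of $\alpha^\kappa/U$ into $V^{\mathfrak B}$, and $|\alpha^\kappa/U|\le|V^{\mathfrak B}|\le\alpha^+$. $\square$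

## Ultrapowers: the universe grows, and $V$ may grow too

Anyone who wants to prove the transfer would first take an ultrapower. Let $\mathfrak A\models T$ with $A=\kappa$ and $|V^{\mathfrak A}|=\alpha$, let $U$ be uniform on $\kappa$, and form $\mathfrak A^\kappa/U$. By Łoś's theorem it is a model of $T$, whatever the size of the language. Its universe is $\kappa^\kappa/U$, and its $V$ has size $|\alpha^\kappa/U|$. How large are these?

**Lemma 2 (ZFC).** Let $U$ be uniform on $\kappa=\alpha^+$. Then $|\alpha^\kappa/U|\ge\kappa$ and $|\kappa^\kappa/U|>\kappa$.

*Proof.* For the first inequality, fix injections $e_\zeta:\zeta\to\alpha$, and for $\xi<\kappa$ let $g_\xi(\zeta)=e_\zeta(\xi)$ for $\zeta>\xi$ and $g_\xi(\zeta)=0$ otherwise. If $\xi\neq\xi'$, then $g_\xi(\zeta)\ne g_{\xi'}(\zeta)$ for all $\zeta>\max(\xi,\xi')$, so a.e. These are $\kappa$ distinct classes. For the second, let $f_i\in\kappa^\kappa$ ($i<\kappa$) be given, and put $f(\zeta)=\sup_{i<\zeta}(f_i(\zeta)+1)$. This is $<\kappa$ because $|\zeta|\le\alpha$ and $\kappa$ is regular. For $\zeta>i$ we have $f(\zeta)>f_i(\zeta)$, so $f\ne f_i$ a.e. for every $i$. So no list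 of $\kappa$ classes is complete. $\square$

Under the GCH, $|\kappa^\kappa/U|\le2^\kappa=\alpha^{++}$, so the universe always has size exactly $\alpha^{++}$, as desired. For $V$ we only know $\alpha^+\le|\alpha^\kappa/U|\le\alpha^{++}$. This is the exact point at which the first approach stops. It succeeds iff $U$ can be chosen with $|\alpha^\kappa/U|\le\alpha^+$; and Lemma 1 says that for $T_\alpha$ there is no other way to succeed. So our question is now one about ultrafilters: *is there a uniform $U$ on $\alpha^+$ with $|\alpha^{\alpha^+}/U|\le\alpha^+$?*

The functions $g_\xi$ have another use. *No uniform ultrafilter on $\kappa=\alpha^+$ is $\kappa$-complete.* Otherwise each $g_\xi:\kappa\to\alpha$ would be constant a.e., two of the $\kappa$ many $g_\xi$ would have the same constant value, and they would agree a.e., which is false.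

## Too many functions into $\alpha$: a counting device

To refute the existence of a good $U$ we must produce more than $\kappa$ classes in $\alpha^\kappa/U$. Here is a device.

**Lemma 3 (ZFC).** Let $U$ be an ultrafilter on $\kappa$, let $X_\nu\in U$ for $\nu<\kappa$, and put $N_\zeta=\{\nu<\kappa:\zeta\in X_\nu\}$. If $2^{|N_\zeta|}\le\alpha$ for all $\zeta<\kappa$, then $|\alpha^\kappa/U|\ge2^\kappa$.

*Proof.* For $b\subseteq\kappa$ let $g_b(\zeta)=b\cap N_\zeta$. If $\nu$ lies in exactly one of $b,b'$, then for every $\zeta\in X_\nu$ we have $\nu\in N_\zeta$, so $\nu$ lies in exactly one of $g_b(\zeta),g_{b'}(\zeta)$. Hence $g_b\ne g_{b'}$ a.e. Compose with injections $P(N_\zeta)\to\alpha$. This gives $2^\kappa$ functions $\kappa\to\alpha$, pairwise distinct a.e. $\square$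

*Example (an ultrafilter for which $V$ becomes as large as possible).* Index by the set $[\kappa]^{<\omega}$ of finite subsets of $\kappa$, which has size $\kappa$, and transport to $\kappa$ by a bijection. The sets $X_i=\{s:i\in s\}$ ($i<\kappa$) have the finite intersection property. Let $U$ be an ultrafilter that contains them all. Each $s$ lies in only finitely many $X_i$, so Lemma 3 gives $|\alpha^\kappa/U|\ge2^\kappa$. And $U$ is uniform: if $Y\in U$ and $|Y|\le\alpha$, then $Y$ meets each of the $\kappa$ sets $X_i$, while each point of $Y$ lies in finitely many of them, so $\kappa\le\alpha\cdot\omega=\alpha$, which is false. So the choice of $U$ in the ultrapower really matters.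

For a given arbitrary uniform $U$, which sets $X_\nu$ can we use? The only members of $U$ we know are those containing a final segment. With $X_\nu=(\nu,\kappa)$ we get $N_\zeta=\zeta$. For $\zeta\ge\alpha$ this has size $\alpha$ and $2^\alpha>\alpha$ subsets, and the coding fails: $|N_\zeta|=\alpha$ is just too large, while any size $<\alpha$ would do when $\alpha$ is strong limit.

Here the singularity of $\alpha$ suggests itself. If $\alpha$ is singular, every limit $\zeta<\kappa$ has cofinality $<\alpha$, so choose $C_\zeta\subseteq\zeta$ cofinal with $|C_\zeta|<\alpha$. Cut $\kappa$ into $\kappa$ consecutive intervals $I_\nu$ and try $X_\nu=\{\zeta:C_\zeta\cap I_\nu\ne\emptyset\}$. Now $N_\zeta$ injects into $C_\zeta$ and is small. But we need $X_\nu\in U$: the intervals have to be so long that $C_\zeta$ meets each of them for a.e. $\zeta$. Starting an interval at $\xi$, we must know that the function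
$$h_\xi(\zeta)=\min(C_\zeta\setminus(\xi+1))<\zeta$$
is a.e. bounded by one ordinal $\xi^*<\kappa$. Nothing guarantees this for a regressive function. For instance, if $U$ contains the set of successor ordinals, the predecessor function is regressive a.e. and not bounded a.e. by any $\xi<\kappa$.

The way past this is to replace the identity by another function $\sigma$: one as small as possible among those that are not a.e. bounded. Below such a $\sigma$ everything is bounded by definition, and we can use cofinal sets $C_\zeta\subseteq\sigma(\zeta)$ instead. The work goes into showing that $\sigma$ exists, and there we shall use that $\alpha^\kappa/U$ is small.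

## Least unbounded functions

**Definition.** Let $U$ be uniform on $\kappa$. A function $h:\kappa\to\kappa$ is *unbounded* if for every $\xi<\kappa$, $h>\xi$ a.e. An unbounded $\sigma$ is a *least unbounded function* if whenever $h<\sigma$ a.e., there is $\xi<\kappa$ with $h\le\xi$ a.e.

Since $U$ is an ultrafilter, for each $\xi$ either $h\le\xi$ a.e. or $h>\xi$ a.e. So a function is either unbounded, or a.e. bounded by some $\xi<\kappa$. The identity is unbounded, and so is $\lambda(\zeta)=$ the largest limit ordinal $\le\zeta$ (put $\lambda(\zeta)=0$ for $\zeta<\omega$), because $\lambda(\zeta)\ge\xi+\omega>\xi$ for $\zeta\ge\xi+\omega$. Constants are not. If $U$ contains the set of successor ordinals, the identity is not least, as the predecessor function shows.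

It is tempting to say "take the smallest unbounded class". But $\kappa^\kappa/U$ need not be well-ordered. Let $\alpha=\omega$ and $\kappa=\omega_1$. By the remark after Lemma 2 some $g_\xi:\omega_1\to\omega$, call it $g$, is not constant a.e. Put $h_m(\zeta)=\lambda(\zeta)+\max(g(\zeta)-m,0)$ for $m<\omega$. Each $h_m$ is unbounded, and $h_{m+1}<h_m$ on $\{\zeta:g(\zeta)>m\}$, whose complement is a finite union of sets not in $U$. So the unbounded classes contain an infinite descending sequence, and the existence of a least one needs an argument.

Recall that a *club* in $\kappa$ is a closed unbounded subset, that the intersection of fewer than $\kappa$ clubs is a club, and that the *diagonal intersection*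
$$\triangle_{i<\kappa}E_i=\{\beta<\kappa:\beta\in E_i\text{ for all }i<\beta\}$$
of clubs $E_i$ is a club. (Closed: if $\beta$ is a limit of its points and $i<\beta$, the points of it in $(i,\beta)$ lie in $E_i$ and are cofinal in $\beta$, so $\beta\in E_i$. Unbounded: from any $\beta_0$ choose $\beta_{n+1}>\beta_n$ in $\bigcap_{i<\beta_n}E_i$; the supremum $\beta$ is in $E_i$ for each $i<\beta$.)

The tool is *rounding down to a club*: send $h(\zeta)$ to the largest element of $E$ that is $\le h(\zeta)$. If $E$ is the club of limit ordinals below $\kappa$, the identity is rounded down to $\lambda$. Thinner clubs round further down.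

**Lemma 4 (ZFC).** Let $\alpha$ be infinite, $\kappa=\alpha^+$, $U$ uniform on $\kappa$ and $|\alpha^\kappa/U|\le\kappa$. Then there is a least unbounded function $\sigma$.

*Proof.* **Step 1: there are only $\kappa$ classes below the identity.** This is the one place where the hypothesis on $U$ enters. Let $P$ be the set of classes $[h]$ with $h(\zeta)\le\zeta$ a.e. Fix injections $i_\zeta:\zeta+1\to\alpha$. The map $[h]\mapsto[\zeta\mapsto i_\zeta(h(\zeta))]$ (defined a.e., put $0$ elsewhere) is well defined and injective from $P$ into $\alpha^\kappa/U$, so $|P|\le\kappa$. Let $P^\infty\subseteq P$ be the set of its unbounded elements. It contains $[\mathrm{id}]$.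

**Step 2: define rounding and check that it stays in $P^\infty$.** For a club $E\subseteq\kappa$ and $y=[h]\in P^\infty$ put
$$\pi_E(y)=[\zeta\mapsto\max(E\cap(h(\zeta)+1))].$$
Since $h$ is unbounded, $h\ge\min E$ a.e., so the set is nonempty a.e.; its supremum is at most $h(\zeta)$ and lies in $E$ because $E$ is closed. So the maximum exists. Clearly $\pi_E(y)\le y$, so $\pi_E(y)\in P$. It is unbounded: given $\xi$, pick $\xi'\in E$ with $\xi'>\xi$; a.e. $h(\zeta)\ge\xi'$, and then the maximum is $\ge\xi'>\xi$.

**Step 3: one club can round as low as $\kappa$ many given clubs.** Let $E_i$ ($i<\kappa$) be clubs and $E=\triangle_{i<\kappa}E_i$. Then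
$$\pi_E(y)\le\pi_{E_i}(y)\quad\text{for all } i<\kappa,\ y\in P^\infty. \tag{1}$$
Indeed, let $y=[h]$ and $\beta=\max(E\cap(h(\zeta)+1))$. By Step 2, $\beta>i$ for a.e. $\zeta$. Then $\beta\in E$ and $i<\beta$ give $\beta\in E_i$; and $\beta\le h(\zeta)$, so $\beta\le\max(E_i\cap(h(\zeta)+1))$.

**Step 4: one club $E_*$ rounds every $y\in P^\infty$ as low as any club can.** For $y\in P^\infty$ let $\Pi(y)=\{\pi_E(y):E\text{ a club}\}$. It is a subset of $P$, so $|\Pi(y)|\le\kappa$. Choose one club for each value in $\Pi(y)$, list these clubs (with repetitions) as $E_i$, $i<\kappa$, and let $E^y$ be their diagonal intersection. By (1), $\pi_{E^y}(y)$ is below every element of $\Pi(y)$; as it is itself in $\Pi(y)$, we get $\pi_{E^y}(y)=\min\Pi(y)$. Now $|P^\infty|\le\kappa$, so we can list the clubs $E^y$, $y\in P^\infty$, in order type $\kappa$ and take their diagonal intersection $E_*$. By (1) again, $\pi_{E_*}(y)\le\pi_{E^y}(y)=\min\Pi(y)$, hence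
$$\pi_{E_*}(y)=\min\Pi(y)\quad\text{for all }y\in P^\infty. \tag{2}$$

**Step 5: an unbounded function below the identity avoids the non-limit points of $E_*$.** This turns (2) into a statement about values. Let $E'$ be the set of limit points of $E_*$ below $\kappa$. It is a club, and $E'\subseteq E_*$. Let $D=E_*\setminus E'$. It is unbounded in $\kappa$: for each $\beta\in E_*$ the next element of $E_*$ is in $D$. I claim:
$$\text{there is no }[h]\in P^\infty\text{ with }h(\zeta)\in D\text{ a.e.} \tag{3}$$
Suppose $y=[h]$ were such. As $h(\zeta)\in E_*$ a.e., rounding to $E_*$ changes nothing: $\pi_{E_*}(y)=y$. By (2), $y=\min\Pi(y)$. But $\pi_{E'}(y)\in\Pi(y)$ and $\pi_{E'}(y)\le y$, so $\pi_{E'}(y)=y$. This says $h(\zeta)\in E'$ a.e., which contradicts $D\cap E'=\emptyset$.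

**Step 6: define $\sigma$ and check that it is least.** Put $\sigma(\zeta)=\sup(D\cap(\zeta+1))\le\zeta$ (with $\sup\emptyset=0$). It is unbounded: given $\xi$, take $\beta\in D$ with $\beta>\xi$; then $\sigma(\zeta)\ge\beta>\xi$ for all $\zeta\ge\beta$. Suppose that $h<\sigma$ a.e. but no $\xi<\kappa$ satisfies $h\le\xi$ a.e. Then $h$ is unbounded. Now round *up*: for a.e. $\zeta$ let $h'(\zeta)$ be the least element of $D$ above $h(\zeta)$. Since $h(\zeta)<\sup(D\cap(\zeta+1))$, some element of $D$ above $h(\zeta)$ is $\le\zeta$, so $h'(\zeta)\le\zeta$. Since $h'>h$, $h'$ is unbounded. So $[h']\in P^\infty$ and $h'(\zeta)\in D$ a.e., contradicting (3). $\square$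

## Cofinality below $\alpha$ gives $2^\kappa$ classes

Now the plan with the cofinal sets goes through, with $\sigma(\zeta)$ in place of $\zeta$.

**Lemma 5 (ZFC).** Let $\alpha$ be infinite with $2^\nu\le\alpha$ for all cardinals $\nu<\alpha$, let $\kappa=\alpha^+$, let $U$ be uniform on $\kappa$, and let $\sigma$ be a least unbounded function. If $\mathrm{cf}(\sigma(\zeta))<\alpha$ a.e., then $|\alpha^\kappa/U|\ge2^\kappa>\kappa$.

*Proof.* **Step 1: $\sigma(\zeta)$ is a limit ordinal a.e.** This makes "cofinal in $\sigma(\zeta)$" mean what we want. It is not $0$ a.e., since $\sigma$ is unbounded. If it were a successor a.e., say $\sigma=h+1$ a.e., then $h<\sigma$ a.e., so $h\le\xi$ a.e. for some $\xi<\kappa$, and $\sigma\le\xi+1$ a.e., contradicting unboundedness. An ultrafilter must choose one of the three cases, so $\sigma(\zeta)$ is a limit a.e.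

Fix $Z\in U$ such that for $\zeta\in Z$ the ordinal $\sigma(\zeta)$ is a limit with cofinality $<\alpha$, and for $\zeta\in Z$ choose $C_\zeta\subseteq\sigma(\zeta)$ cofinal with $|C_\zeta|<\alpha$.

**Step 2: find intervals that a.e. $C_\zeta$ meets.** Let $\xi<\kappa$. For a.e. $\zeta\in Z$ we have $\sigma(\zeta)>\xi+1$, and then $h_\xi(\zeta)=\min(C_\zeta\setminus(\xi+1))$ is defined and is $<\sigma(\zeta)$. Since $\sigma$ is least, there is $\xi^*<\kappa$ with $h_\xi\le\xi^*$ a.e. As $\xi<h_\xi(\zeta)\le\xi^*$ a.e., we get $\xi^*>\xi$ and
$$\{\zeta\in Z:C_\zeta\cap(\xi,\xi^*]\ne\emptyset\}\in U. \tag{4}$$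

**Step 3: iterate to get $\kappa$ disjoint intervals.** Put $\xi_0=0$, $\xi_{\nu+1}=(\xi_\nu)^*$, and take suprema at limit $\nu<\kappa$; all $\xi_\nu$ are $<\kappa$ by regularity. The intervals $I_\nu=(\xi_\nu,\xi_{\nu+1}]$, $\nu<\kappa$, are pairwise disjoint. By (4), $X_\nu=\{\zeta\in Z:C_\zeta\cap I_\nu\neq\emptyset\}\in U$ for each $\nu$.

**Step 4: count.** Let $N_\zeta=\{\nu:\zeta\in X_\nu\}$. For $\zeta\notin Z$ it is empty. For $\zeta\in Z$ the map $\nu\mapsto\min(C_\zeta\cap I_\nu)$ injects $N_\zeta$ into $C_\zeta$, because the intervals are disjoint. So $|N_\zeta|<\alpha$ and $2^{|N_\zeta|}\le\alpha$ in all cases. Lemma 3 gives $|\alpha^\kappa/U|\ge2^\kappa>\kappa$. $\square$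

Note that the cofinality of $\sigma(\zeta)$ is never required to be the same for a.e. $\zeta$. For $\alpha=\aleph_\omega$ it may be $\aleph_{n(\zeta)}$ with $n(\zeta)$ varying; the proof only uses that $P(C_\zeta)$ injects into $\alpha$ for each $\zeta$ separately.

**Proposition 6.** Let $\alpha$ be infinite with $2^\nu\le\alpha$ for all $\nu<\alpha$, and let $U$ be uniform on $\kappa=\alpha^+$ with $|\alpha^\kappa/U|\le\kappa$. Then $U$ has a least unbounded function $\sigma$, and $\mathrm{cf}(\sigma(\zeta))=\alpha$ a.e. In particular $\alpha$ is regular.

*Proof.* $\sigma$ exists by Lemma 4. Since $\sigma(\zeta)<\alpha^+$, it has size $\le\alpha$, so $\mathrm{cf}(\sigma(\zeta))\le\alpha$. If $\mathrm{cf}(\sigma(\zeta))<\alpha$ a.e., then Lemma 5 would give $|\alpha^\kappa/U|>\kappa$. So $\mathrm{cf}(\sigma(\zeta))=\alpha$ a.e. An infinite cofinality is a regular cardinal, so $\alpha$ is regular. $\square$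

For $\alpha=\omega$ the conclusion only says that $\sigma(\zeta)$ is a.e. a limit of cofinality $\omega$, which every countable limit ordinal is. There the proposition gives no contradiction; its force is at singular $\alpha$.

## Proof of Theorem A

Let $\alpha$ be a singular strong limit. The theory $T_\alpha$ is complete, has $2^{\alpha^+}$ symbols and admits $(\alpha^+,\alpha)$. Suppose that some $\mathfrak B\models T_\alpha$ had $|V^{\mathfrak B}|\le\alpha^+<|B|$. By Lemma 1 there is a uniform $U$ on $\kappa$ with $|\alpha^\kappa/U|\le\kappa$. Since $2^\nu<\alpha$ for all $\nu<\alpha$, Proposition 6 applies and says that $\alpha$ is regular, a contradiction. This proves the theorem for $\gamma=2^{\alpha^+}$.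

For larger $\gamma$, add $\gamma$ new one-placed relation symbols and axioms saying that each is empty. The new theory is still complete, since every sentence is equivalent modulo these axioms to one of the old language. The expansion of $\mathfrak A_\alpha$ in which the new symbols are empty shows that it admits $(\alpha^+,\alpha)$. The reduct of any of its models to the old language is a model of $T_\alpha$ with the same universe and the same $V$, so the bound on $|B|$ carries over. $\blacksquare$

Under the GCH this covers every singular $\alpha$ and every $\gamma\ge\alpha^{++}$.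

## Theorem B: which cardinals allow the transfer

**Definition.** A uniform ultrafilter $W$ on $\kappa$ is *weakly normal* if whenever $h(\zeta)<\zeta$ a.e., then $h\le\xi$ a.e. for some $\xi<\kappa$.

In the language above, $W$ is weakly normal iff the identity is a least unbounded function for $W$. A uniform ultrafilter that contains the set of successor ordinals is not weakly normal.

**Theorem B (GCH).** For every infinite cardinal $\alpha$ the following are equivalent:

1. for every language (of any size), every theory admitting $(\alpha^+,\alpha)$ admits $(\alpha^{++},\alpha^+)$;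
2. there is a uniform ultrafilter $U$ on $\alpha^+$ with $|\alpha^{\alpha^+}/U|\le\alpha^+$;
3. there is a uniform ultrafilter $W$ on $\alpha^+$ with $|\alpha^{\alpha^+}/W|\le\alpha^+$ that is weakly normal and satisfies $\{\zeta:\mathrm{cf}(\zeta)=\alpha\}\in W$.

If 1 fails, it fails for some language with $\gamma=\alpha^{++}$ symbols.

*Proof.* **1⇒2: extract $U$ from a model of $T_\alpha$.** Under the GCH the language of $T_\alpha$ has $2^{\alpha^+}=\alpha^{++}$ symbols. By 1, $T_\alpha$ has a model $\mathfrak B$ with $|B|=\alpha^{++}$ and $|V^{\mathfrak B}|=\alpha^+$. Lemma 1 gives $U$.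

**2⇒3: push $U$ forward along its least unbounded function.** The GCH gives $2^\nu\le\alpha$ for all $\nu<\alpha$, so Proposition 6 applies. Let $\sigma$ be a least unbounded function for $U$, and put $W=\{X\subseteq\kappa:\sigma^{-1}[X]\in U\}$. This is an ultrafilter, and a property holds $W$-a.e. at $\zeta$ iff it holds $U$-a.e. at $\sigma(\zeta)$. It is uniform because $\sigma$ is unbounded: $\sigma^{-1}[(\xi,\kappa)]=\{\zeta:\sigma(\zeta)>\xi\}\in U$. By Proposition 6, $\{\zeta:\mathrm{cf}(\zeta)=\alpha\}\in W$. For weak normality, let $h(\zeta)<\zeta$ $W$-a.e. Then $h\circ\sigma<\sigma$ $U$-a.e., so $h\circ\sigma\le\xi$ $U$-a.e. for some $\xi<\kappa$, that is, $h\le\xi$ $W$-a.e. Finally, $f=g$ $W$-a.e. iff $f\circ\sigma=g\circ\sigma$ $U$-a.e., so $[f]_W\mapsto[f\circ\sigma]_U$ is a well-defined injection $\alpha^\kappa/W\to\alpha^\kappa/U$, and $|\alpha^\kappa/W|\le\alpha^+$.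

**3⇒2: forget the extra properties.** Take $U=W$.

**2⇒1: the ultrapower now has the right $V$.** Let $T$ be a theory in any language, with a model $\mathfrak A$ such that $|A|=\alpha^+$ and $|V^{\mathfrak A}|=\alpha$; we may assume $A=\kappa$. The ultrapower $\mathfrak A^\kappa/U$ is a model of $T$. Its $V$ has size $|\alpha^\kappa/U|$, which is $\le\alpha^+$ by 2 and $\ge\alpha^+$ by Lemma 2. Its universe has size at most $\kappa^\kappa=2^{\alpha^+}=\alpha^{++}$ and more than $\kappa=\alpha^+$ by Lemma 2, so exactly $\alpha^{++}$. Thus $T$ admits $(\alpha^{++},\alpha^+)$.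

**The last sentence: where failure shows.** If 1 fails, then 2 fails. If $T_\alpha$ admitted $(\alpha^{++},\alpha^+)$, Lemma 1 would give 2. So $T_\alpha$ witnesses the failure of 1, in a language with $\alpha^{++}$ symbols. $\blacksquare$

## Corollary C: singular cardinals, Kurepa trees, and dense ideals

We need three notions.

An *$\alpha^+$-Kurepa tree* is a tree of height $\alpha^+$ with all levels of size $\le\alpha$ and at least $\alpha^{++}$ cofinal branches. A miniature of the same pattern at $\omega$ is the binary tree of finite $0$–$1$ sequences: height $\omega$, finite levels, $2^\omega$ cofinal branches.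

The principle $\diamondsuit_\kappa$ says that there are $S_\xi\subseteq\xi$ ($\xi<\kappa$) such that for every $S\subseteq\kappa$ the set $\{\xi:S\cap\xi=S_\xi\}$ is stationary, that is, meets every club.

For an ideal $J$ on $\kappa$, write $J^+$ for the family of subsets of $\kappa$ not in $J$. In $P(\kappa)/J$ a set $A$ counts as below $B$ iff $A\setminus B\in J$, so a dense subset is given by a family $\mathcal E\subseteq J^+$ such that every $A\in J^+$ has some $e\in\mathcal E$ with $e\setminus A\in J$. For instance, if $J$ is the ideal of sets whose complement lies in a given ultrafilter, then $\{\kappa\}$ is dense, since $A\in J^+$ means $\kappa\setminus A\in J$. (By the remark after Lemma 2, such a $J$ on $\kappa=\alpha^+$ cannot both be $\kappa$-complete and contain the singletons, so (c) below needs other ideals.) The ideal is *$\kappa$-complete* if it is closed under unions of fewer than $\kappa$ of its members.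

**Corollary C (GCH).**

(a) Statement 1 of Theorem B fails for all singular $\alpha$.

(b) Statement 1 fails whenever there are $\alpha^{++}$ functions $\alpha^+\to\alpha$, any two of which are equal at only boundedly many arguments; in particular whenever there is an $\alpha^+$-Kurepa tree, hence for *all* infinite $\alpha$ if $V=L$.

(c) Statement 1 holds at $\alpha$ if $\diamondsuit_{\alpha^+}$ holds and there is a proper $\alpha^+$-complete ideal $J$ on $\alpha^+$, containing the singletons, such that $P(\alpha^+)/J$ has a dense subset of size $\le\alpha^+$.

In (b), "$V=L$" is the axiom of constructibility; this $V$ is not our relation symbol. By the last sentence of Theorem B, all these failures occur with $\gamma=\alpha^{++}$.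

*Proof of (a).* If $\alpha$ is singular, no ordinal has cofinality $\alpha$, so $\{\zeta:\mathrm{cf}(\zeta)=\alpha\}=\emptyset$ is in no ultrafilter, and statement 3 fails.

*Proof of (b).* **Step 1: the functions refute statement 2.** If $f,g$ agree at only boundedly many arguments, they differ on a final segment, hence a.e. for every uniform $U$. So $|\alpha^{\alpha^+}/U|\ge\alpha^{++}$ for every uniform $U$, and 2 fails.

**Step 2: a Kurepa tree supplies the functions.** Fix for each level $\zeta<\alpha^+$ an injection of that level into $\alpha$. For a cofinal branch $b$ let $f_b(\zeta)$ be the code of the node of $b$ on level $\zeta$. Two distinct branches differ at some level. If they shared a node at a higher level, they would share all nodes below it; so they differ at all higher levels as well. Hence $f_b$ and $f_{b'}$ agree only boundedly often.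

**Step 3: trees in $L$.** If $V=L$, such trees exist for all infinite $\alpha$. This is a theorem of Solovay and Jensen, which we quote; see K. Devlin, *Constructibility*, Springer 1984.

*Proof of (c)* (Laver's method). By Theorem B it is enough to verify statement 2. The idea is to attach to each $f:\kappa\to\alpha$ a subset of $\kappa\times\alpha$ recording where $f$ is nearly constant, to guess initial pieces of it by diamond, and to build $U$ so that the guess is right a.e. There are only $\kappa$ guesses, so only $\kappa$ classes. Write $\kappa=\alpha^+$, and let $\{e_\eta:\eta<\kappa\}\subseteq J^+$ be dense, listed with repetitions if needed.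

**Step 1: record where $f$ is nearly constant.** For $f:\kappa\to\alpha$ let
$$T_f=\{(\eta,v)\in\kappa\times\alpha:\{\zeta\in e_\eta:f(\zeta)\ne v\}\in J\}.$$
For each $\eta$ there is at most one such $v$: for two different $v$ the two exceptional sets would cover $e_\eta$, and $e_\eta\notin J$. Moreover,
$$\text{for every }A\in J^+\text{ there is }\eta\in\mathrm{dom}\,T_f\text{ with }e_\eta\setminus A\in J. \tag{5}$$
Indeed $A=\bigcup_{v<\alpha}(A\cap f^{-1}(v))$ is a union of $\alpha$ sets, so by $\kappa$-completeness $A\cap f^{-1}(v)\in J^+$ for some $v$. By density there is $\eta$ with $e_\eta\setminus(A\cap f^{-1}(v))\in J$. Then $e_\eta\setminus f^{-1}(v)\in J$, so $(\eta,v)\in T_f$; and $e_\eta\setminus A\in J$.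

**Step 2: put diamond in the form we need.** We want $T_\xi\subseteq\xi\times\alpha$ ($\xi<\kappa$) such that for each $T\subseteq\kappa\times\alpha$ the set $\{\xi:T\cap(\xi\times\alpha)=T_\xi\}$ is stationary. By division with remainder, $\varphi(\eta,v)=\alpha\cdot\eta+v$ (ordinal arithmetic) is a bijection $\kappa\times\alpha\to\kappa$, and $\varphi[\xi\times\alpha]=\alpha\cdot\xi$. The set $C_0=\{\xi<\kappa:\alpha\cdot\xi=\xi\}$ is a club. Let $T_\xi=\varphi^{-1}[S_\xi]$ for $\xi\in C_0$ and $T_\xi=\emptyset$ otherwise. Given $T$, apply $\diamondsuit_\kappa$ to $S=\varphi[T]$. For $\xi\in C_0$ with $S\cap\xi=S_\xi$ we get $T\cap(\xi\times\alpha)=T_\xi$; the set of such $\xi$ is a stationary set intersected with a club, so it is stationary.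

**Step 3: turn each guess into a function.** Let $X_\xi=\bigcup\{e_\eta:\eta\in\mathrm{dom}\,T_\xi\}$. For $\zeta\in X_\xi$ let $\eta$ be least in $\mathrm{dom}\,T_\xi$ with $\zeta\in e_\eta$, and let $h_\xi(\zeta)$ be the least $v$ with $(\eta,v)\in T_\xi$. Off $X_\xi$ let $h_\xi=0$. Then
$$\text{if }T_f\cap(\xi\times\alpha)=T_\xi,\text{ then }\{\zeta\in X_\xi:f(\zeta)\ne h_\xi(\zeta)\}\in J. \tag{6}$$
For if $\zeta$ is in this set, with $\eta$ as above and $v=h_\xi(\zeta)$, then $(\eta,v)\in T_f$ and $\zeta$ lies in $\{\zeta'\in e_\eta:f(\zeta')\neq v\}\in J$. Each $\eta$ determines its $v$, and there are at most $|\xi|\le\alpha$ many $\eta$, so the set is covered by $\le\alpha$ sets of $J$.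

**Step 4: select the $X_\xi$ that can live together in one ultrafilter.** By recursion on $\xi$, *admit* $\xi$ iff $b\cap X_\xi\in J^+$ for every finite intersection $b$ of sets $X_{\xi'}$ with $\xi'<\xi$ admitted (the empty intersection being $\kappa$). Then every finite intersection of sets $X_\xi$ with $\xi$ admitted is in $J^+$: if there is a largest index $\xi$, this is the condition under which $\xi$ was admitted; and the empty intersection $\kappa$ is in $J^+$ because $J$ is proper.

**Step 5: every $f$ is guessed at an admitted index.** *Claim: for every $f:\kappa\to\alpha$ there is an admitted $\xi$ with $T_f\cap(\xi\times\alpha)=T_\xi$.* For a finite set $s$ of admitted indices put $b_s=\bigcap_{\xi'\in s}X_{\xi'}$ (so $b_\emptyset=\kappa$). Since $b_s\in J^+$, (5) lets us choose $\eta(s)\in\mathrm{dom}\,T_f$ with $e_{\eta(s)}\setminus b_s\in J$. The set of $\xi<\kappa$ such that $\eta(s)<\xi$ for all finite sets $s\subseteq\xi$ of admitted indices contains a club: below any $\xi$ there are at most $\alpha$ such $s$, so by regularity of $\kappa$ we can close off, and limits of closed-off ordinals are closed off. By stationarity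 choose such a $\xi$ with $T_f\cap(\xi\times\alpha)=T_\xi$. Let $s\subseteq\xi$ be a finite set of admitted indices. Then $\eta(s)\in\mathrm{dom}\,T_f$ and $\eta(s)<\xi$, so $\eta(s)\in\mathrm{dom}\,T_\xi$ and $e_{\eta(s)}\subseteq X_\xi$. Hence $b_s\cap X_\xi\supseteq e_{\eta(s)}\cap b_s$, and this last set is $e_{\eta(s)}\in J^+$ minus a set in $J$, so it is in $J^+$. As $s$ was arbitrary, $\xi$ is admitted.

**Step 6: build $U$ and count.** By Step 4 a finite intersection of admitted sets is not in $J$, so it meets the complement of every set in $J$. Hence there is an ultrafilter $U$ containing $X_\xi$ for all admitted $\xi$ and all complements of sets in $J$. It is uniform: the complement of $(\xi,\kappa)$ is a union of at most $\alpha$ singletons, so it is in $J$. Given $f:\kappa\to\alpha$, take $\xi$ from the claim. Then $X_\xi\in U$, and by (6) $f$ and $h_\xi$ differ on $X_\xi$ only on a set in $J$; so $f=h_\xi$ a.e. Every class in $\alpha^\kappa/U$ is therefore one of the $[h_\xi]$, $\xi<\kappa$, and $|\alpha^\kappa/U|\le\kappa$. This is statement 2. $\blacksquare$
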